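\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{A product formula for the eigenvalues of a family of combinatorial Laplacians}

\begin{abstract}
For integers $k,a,b$ we consider the integer matrix, indexed by pairs of an $a$-subset and a $b$-subset of $\{0,\dots,k\}$, that represents the Laplacian $\partial^*\partial$ on part of the chain complex of the Heisenberg Lie algebra with coefficients in $\mathbb C[t]/(t^{k+1})$. We prove that the generating function of its eigenvalue multiplicities is $\prod_{i=0}^k(1+x+y+\lambda^{i+1}xy)$. The proof deforms the product on $\mathbb C[t]/(t^{k+1})$ to that of $\mathbb C[t]/(P)$ with $P$ having distinct roots. This does not change the characteristic polynomial, and as the roots move far apart the operator, suitably rescaled, becomes triangular on the diagonal blocks of a natural filtration. We also give explicit multiplicities, an isospectral family, and a converse describing which weighted versions of the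 operator admit a product formula.
\end{abstract}

\section{The matrices and the product formula}

Fix an integer $k\ge 0$ and integers $0\le a,b\le k+1$. Let $\Omega_k(a,b)$ be the set of pairs $(U,V)$ in which $U$ is an $a$-subset and $V$ a $b$-subset of $\{0,1,\dots,k\}$. The \emph{weight} of $(U,V)$ is $\mathscr W(U,V)=\sum_{u\in U}u+\sum_{v\in V}v$, and $\Omega_k(a,b,w)$ is the set of pairs of weight $w$. For $u\in U$ let $p(u,U)$ be the position of $u$ when $U$ is listed in increasing order. The matrix $T_k(a,b,w)$ has rows and columns indexed by $\Omega_k(a,b,w)$ and entries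
\begin{equation}\label{eq:entries}
T_k(a,b,w)_{(U,V),(U',V')}=\sum (-1)^{p(u,U)+p(v,V)+p(u',U')+p(v',V')},
\end{equation}
where the sum runs over all $(u,v)\in U\times V$ and $(u',v')\in U'\times V'$ with
\[
u+v\le k,\qquad U\setminus\{u\}=U'\setminus\{u'\},\qquad V\setminus\{v\}=V'\setminus\{v'\}.
\]
Since $(U,V)$ and $(U',V')$ have the same weight, $u+v=u'+v'$ automatically. The diagonal entry at $(U,V)$ is the number of $(u,v)\in U\times V$ with $u+v\le k$; if $a=0$ or $b=0$ the matrix is zero.

These matrices are Laplacians. Let $\mathfrak g_k$ be the Lie algebra with basis $x_i,y_i,z_i$ $(0\le i\le k)$ whose only nonzero brackets of basis elements are, up to antisymmetry, $[x_i,y_j]=z_{i+j}$ for $i+j\le k$. In other words, $\mathfrak g_k$ is the three-dimensional Heisenberg algebra with coefficients in $\mathbb C[t]/(t^{k+1})$, with $x_i=x\otimes t^i$ and so on. On a chain $x_U\wedge y_V$ only brackets of an $x$ with a $y$ contribute to the boundary, so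
\[
\partial(x_U\wedge y_V)=\pm\sum_{u\in U,\,v\in V,\,u+v\le k}(-1)^{p(u,U)+p(v,V)}\,z_{u+v}\wedge x_{U\setminus u}\wedge y_{V\setminus v},
\]
with a sign depending only on $a$. Hence \eqref{eq:entries} is the matrix of $\partial^*\partial$ on the span of the chains $x_U\wedge y_V$ of weight $w$, for the inner product in which wedge monomials are orthonormal.

For a non-negative integer $r$ let $\mu_k(a,b,w;r)$ be the multiplicity of $r$ as an eigenvalue of $T_k(a,b,w)$, and put $\mu_k(a,b;r)=\sum_w\mu_k(a,b,w;r)$ and
\[
M_k(x,y,\lambda)=\sum_{a,b,r}\mu_k(a,b;r)\,x^ay^b\lambda^r ,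
\]
where $0\le a,b\le k+1$ and $r\ge0$. The problem, whose source is \cite{SRCM}, is to prove or disprove the following identity. It is true.

\begin{theorem}\label{thm:main}
For every $k\ge0$,
\[
M_k(x,y,\lambda)=\prod_{i=0}^k(1+x+y+\lambda^{i+1}xy).
\]
\end{theorem}

It is convenient to expand the product. A \emph{configuration} $C$ assigns to each \emph{site} $i\in\{0,\dots,k\}$ one of the states $\text{empty},\mathsf x,\mathsf y,\mathsf{xy}$. A site in state $\mathsf{xy}$ is called \emph{double}, a site in state $\mathsf x$ or $\mathsf y$ \emph{single}; $D(C)$ is the set of double sites. We say that $C$ has type $(a,b)$ if exactly $a$ sites contain $\mathsf x$ (that is, are in state $\mathsf x$ or $\mathsf{xy}$) and exactly $b$ contain $\mathsf y$. Choosing a term from each factor of the product is choosing a configuration, so the coefficient of $x^ay^b$ in the product is the sum of $\lambda^{\sum_{i\in D(C)}(i+1)}$ over the configurations $C$ of type $(a,b)$. There are $\binom{k+1}a\binom{k+1}b$ of them, which is the size of $T_k(a,b):=\bigoplus_wT_k(a,b,w)$. Since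 $T_k(a,b)$ is real symmetric, its eigenvalue multiplicities are read off from its characteristic polynomial, and Theorem~\ref{thm:main} is equivalent to
\begin{equation}\label{eq:char}
\det\bigl(\theta-T_k(a,b)\bigr)=\prod_{C\text{ of type }(a,b)}\Bigl(\theta-\sum_{i\in D(C)}(i+1)\Bigr)\qquad\text{for all }a,b .
\end{equation}
In particular all eigenvalues are non-negative integers, and $M_k$ records the whole spectrum.

\subsection*{What the simplest cases show}

\emph{Type $(1,1)$.} All positions $p$ equal $1$. For $s\le k$ the matrix $T_k(1,1,s)$ is the all-ones matrix of size $s+1$, with eigenvalues $s+1$ (once) and $0$ ($s$ times); for $s>k$ it is zero. So $T_k(1,1)$ has eigenvalues $1,2,\dots,k+1$ and $k(k+1)$ zeros, which agrees with the coefficient $\sum_i\lambda^{i+1}+k(k+1)$ of $xy$ in the product.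

\emph{Type $(k+1,1)$.} Here $U$ is everything, the pairs have distinct weights, and the pair with $V=\{v\}$ has the eigenvalue $\#\{u:u+v\le k\}=k+1-v$. The coefficient of $x^{k+1}y$ is $\sum_i\lambda^{i+1}$, as it should be.

\emph{Type $(k+1,k+1)$.} The only entry is $\#\{(u,v):u+v\le k\}=\frac{(k+1)(k+2)}2=\sum_i(i+1)$.

\emph{The matrix $T_2(2,2,4)$.} The pairs are $(01,12)$, $(02,02)$, $(12,01)$, writing $01$ for $\{0,1\}$. Each diagonal entry is $3$. Any two distinct pairs are linked by exactly one choice of $(u,v),(u',v')$, and it has $u+v=2$: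
\[
\begin{array}{c|cc|c}
\text{two pairs}&(u,v)&(u',v')&\text{positions}\\ \hline
(01,12),(02,02)&(1,1)&(2,0)&2+1+2+1\\
(02,02),(12,01)&(0,2)&(1,1)&1+2+1+2\\
(01,12),(12,01)&(0,2)&(2,0)&1+2+2+1
\end{array}
\]
So every off-diagonal entry is $1$, and the eigenvalues are $2,2,5$. The coefficient of $x^2y^2$ in the product for $k=2$ is $2(\lambda+\lambda^2+\lambda^3)+\lambda^3+\lambda^4+\lambda^5$, which contains $2\lambda^2+\lambda^5$.

These cases suggest $k+1$ independent sites, site $i$ contributing $i+1$ exactly when it is doubly occupied. But the sites are not the indices $0,\dots,k$ of the basis elements $x_i,y_i$. In type $(k+1,1)$, double occupation of the index $v$ contributes $k+1-v$ rather than $v+1$; in type $(1,1)$, the eigenvector with eigenvalue $s+1$ is $\sum_{i+j=s}x_i\wedge y_j$, spread over all indices up to $s$. The task is to find a basis in which the sites become visible.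

\subsection*{The idea}
The operator is built from two maps: the product $m$ on $\mathbb C[t]/(t^{k+1})$, which removes an $x_i$ and a $y_j$ and records $i+j$, and its adjoint $\delta$, which puts back an $x_p$ and a $y_q$ with $p+q=i+j$ in all possible ways. An algebra of functions on $k+1$ points does have sites, namely its points. So we replace the product by that of $\mathbb C[t]/(P)$ with $P$ having distinct roots $c_0,\dots,c_k$, \emph{while keeping $\delta$ unchanged}. The new operator is in general no longer symmetric, but it differs from the old one only by terms that lower the weight, and therefore has the same characteristic polynomial (Section~\ref{sec:setup}). In the basis of idempotents of $\mathbb C[t]/(P)$ the operator moves double sites around or splits them, with explicit rational coefficients (Section~\ref{sec:lagrange}). Splitting lowers the number of double sites and does not affect the characteristic polynomial. Finally let the roots be widely separated: after a rescaling, all moves in one direction disappear, and the eigenvalues are the diagonal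 entries (Section~\ref{sec:limit}). Section~\ref{sec:small} shows all this by hand for $k=1$.

Since the deformed operator mixes weights, the argument determines the spectrum of $T_k(a,b)$ and not those of the separate matrices $T_k(a,b,w)$.

\section{The operator and its deformation}\label{sec:setup}

Let $W$ be the space of polynomials in $t$ of degree at most $k$ over $\mathbb C$. Let $X,Y$ be two copies of $W$, with $x_i\in X$ and $y_i\in Y$ corresponding to $t^i$, and let $x(f)\in X$, $y(f)\in Y$ denote the vectors corresponding to $f\in W$. In the exterior algebra $\Lambda(X\oplus Y)$ put $\Lambda^{a,b}=\Lambda^aX\otimes\Lambda^bY$; it has the basis $x_U\wedge y_V$, $(U,V)\in\Omega_k(a,b)$, with factors in increasing order.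

For $f\in W$ let $a^\dagger(f)$ and $b^\dagger(f)$ be left exterior multiplication by $x(f)$ and $y(f)$. For $\varphi\in W^*$ let $a(\varphi)$ be the contraction that sends $x(f)\mapsto\varphi(f)$, $y(f)\mapsto0$ and $1\mapsto0$, extended by the rule $a(\varphi)(v\wedge\omega)=a(\varphi)(v)\,\omega-v\wedge a(\varphi)\omega$ for $v\in X\oplus Y$; let $b(\varphi)$ be the contraction, extended by the same rule, with $y(f)\mapsto\varphi(f)$, $x(f)\mapsto 0$ and $1\mapsto0$. These operators always carry an argument or an index, which distinguishes them from the integers $a,b$. We have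
\begin{equation}\label{eq:car}
a(\varphi)a^\dagger(f)+a^\dagger(f)a(\varphi)=\varphi(f)=b(\varphi)b^\dagger(f)+b^\dagger(f)b(\varphi),
\end{equation}
and all other pairs of these operators anticommute.

Every endomorphism $\Theta$ of $W\otimes W$ is an element of $(W\otimes W)\otimes(W^*\otimes W^*)$, where $f\otimes g\otimes\varphi\otimes\psi$ stands for the endomorphism $h\otimes l\mapsto\varphi(h)\psi(l)\,f\otimes g$. Since $a^\dagger(f)b^\dagger(g)b(\psi)a(\varphi)$ is linear in each of $f,g,\varphi,\psi$, there is a well-defined linear map $\Theta\mapsto\mathcal T(\Theta)$ with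
\[
f\otimes g\otimes\varphi\otimes\psi\;\longmapsto\; a^\dagger(f)\,b^\dagger(g)\,b(\psi)\,a(\varphi).
\]
Concretely, for \emph{any} basis $(f_i)$ of $W$ with dual basis $(f_i^*)$,
\begin{equation}\label{eq:Tbasis}
\mathcal T(\Theta)=\sum_{i,j,p,q}\Theta_{ij}^{pq}\;a^\dagger(f_p)b^\dagger(f_q)b(f_j^*)a(f_i^*),\qquad \Theta(f_i\otimes f_j)=\sum_{p,q}\Theta_{ij}^{pq}f_p\otimes f_q .
\end{equation}
The operator $\mathcal T(\Theta)$ removes an $x$ and a $y$, applies $\Theta$ to them, and puts the result back. It preserves each $\Lambda^{a,b}$, and on $\Lambda^{1,1}\cong W\otimes W$ it is $\Theta$ itself. The freedom to choose the basis in \eqref{eq:Tbasis} is what we shall exploit.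

Let
\[
\delta:W\to W\otimes W,\qquad \delta(t^s)=\sum_{i+j=s}t^i\otimes t^j ,
\]
and for a monic polynomial $P$ of degree $k+1$ let $m_P:W\otimes W\to W$ send $f\otimes g$ to the remainder of $fg$ modulo $P$. Put
\[
\Theta_P=\delta\circ m_P,\qquad T_P=\mathcal T(\Theta_P).
\]

\begin{proposition}\label{prop:same}
In the basis $x_U\wedge y_V$ of $\Lambda^{a,b}$, the operator $T_{t^{k+1}}$ has the matrix $T_k(a,b)=\bigoplus_wT_k(a,b,w)$.
\end{proposition}

\begin{proof}
Use \eqref{eq:Tbasis} with the monomial basis and write $a_i,b_j,a_i^\dagger,b_j^\dagger$ for the corresponding operators. Since $\Theta_{t^{k+1}}(t^i\otimes t^j)$ is $\sum_{p+q=i+j}t^p\otimes t^q$ if $i+j\le k$ and $0$ otherwise,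
\begin{equation}\label{eq:BA}
T_{t^{k+1}}=\sum_{s=0}^kB_sA_s,\qquad A_s=\sum_{i+j=s}b_ja_i,\qquad B_s=\sum_{i+j=s}a_i^\dagger b_j^\dagger .
\end{equation}
For the inner product in which the $x_U\wedge y_V$ are orthonormal, $a_i^\dagger$ and $b_i^\dagger$ are the adjoints of $a_i$ and $b_i$, so $B_s=A_s^*$. Removing $x_u$ costs the sign $(-1)^{p(u,U)-1}$; removing $y_v$ afterwards costs $(-1)^{a-1}$ for passing the remaining $x$'s and $(-1)^{p(v,V)-1}$. Hence
\[
A_s(x_U\wedge y_V)=\sum_{u\in U,\,v\in V,\,u+v=s}(-1)^{p(u,U)+p(v,V)+a-1}\,x_{U\setminus u}\wedge y_{V\setminus v}.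
\]
The matrix entry of $T_{t^{k+1}}$ at $(U,V),(U',V')$ is $\sum_{s\le k}\langle A_s(x_U\wedge y_V),A_s(x_{U'}\wedge y_{V'})\rangle$. The two signs $(-1)^{a-1}$ cancel. If the weights agree, this is exactly \eqref{eq:entries}; if they differ, it is $0$, because $A_s$ lowers the weight of both vectors by the same number $s$.
\end{proof}

We say that $\Theta\in\mathrm{End}(W\otimes W)$ \emph{preserves} (respectively \emph{strictly lowers}) total degree if it maps each $t^i\otimes t^j$ into the span of the $t^p\otimes t^q$ with $p+q=i+j$ (respectively $p+q<i+j$).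

\begin{lemma}\label{lem:lower}
Suppose that $\Theta_0$ preserves total degree and $\Theta-\Theta_0$ strictly lowers it. Then $\mathcal T(\Theta)$ and $\mathcal T(\Theta_0)$ have the same characteristic polynomial on every $\Lambda^{a,b}$.
\end{lemma}

\begin{proof}
In the monomial basis, $a_p^\dagger b_q^\dagger b_ja_i$ changes the weight $\mathscr W$ by $p+q-i-j$. So $\mathcal T(\Theta_0)$ preserves weight and $\mathcal T(\Theta)-\mathcal T(\Theta_0)=\mathcal T(\Theta-\Theta_0)$ strictly lowers it. Ordering the basis by weight, $\mathcal T(\Theta)$ is block triangular, and its diagonal blocks are those of $\mathcal T(\Theta_0)$.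
\end{proof}

\begin{proposition}\label{prop:indep}
For every monic $P$ of degree $k+1$ and all $a,b$,
\[
\det(\theta-T_P|_{\Lambda^{a,b}})=\det(\theta-T_k(a,b)).
\]
\end{proposition}

\begin{proof}
If $i+j\le k$, then $m_P(t^i\otimes t^j)=t^{i+j}=m_{t^{k+1}}(t^i\otimes t^j)$. If $i+j>k$, then $m_P(t^i\otimes t^j)$ has degree at most $k<i+j$, while $m_{t^{k+1}}(t^i\otimes t^j)=0$. As $\delta$ preserves degree, $\Theta_P-\Theta_{t^{k+1}}$ strictly lowers total degree, and $\Theta_{t^{k+1}}$ preserves it. Apply Lemma~\ref{lem:lower} and Proposition~\ref{prop:same}.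
\end{proof}

It matters here that $\delta$ is not replaced by the adjoint of $m_P$. For $k\ge1$ and $P\ne t^{k+1}$ this would keep the operator self-adjoint, but it would introduce terms that raise the weight, and Lemma~\ref{lem:lower} would not apply.

\section{The case $k=1$ by hand}\label{sec:small}

Let $P=(t-c_0)(t-c_1)$ with $c_0\ne c_1$ nonzero, and take the basis
\[
e_0=\frac{t-c_1}{c_0-c_1},\qquad e_1=\frac{t-c_0}{c_1-c_0}
\]
of $W$, for which $e_i(c_j)$ is $1$ if $i=j$ and $0$ otherwise. Modulo $P$ we have $e_0^2=e_0$, $e_1^2=e_1$, $e_0e_1=0$. Write $\rho=\frac{c_0}{c_0-c_1}$, so $\frac{c_1}{c_1-c_0}=1-\rho$. Since $\delta(1)=1\otimes1$ and $\delta(t)=t\otimes1+1\otimes t$, as polynomials in two variables $\xi,\eta$ we have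
\[
\delta(e_0)=\frac{\xi+\eta-c_1}{c_0-c_1},\qquad \delta(e_1)=\frac{\xi+\eta-c_0}{c_1-c_0}.
\]
The coefficient of $e_p\otimes e_q$ is the value at $(\xi,\eta)=(c_p,c_q)$, and so
\begin{align*}
\delta(e_0)&=(1+\rho)\,e_0\otimes e_0+\rho\,(e_0\otimes e_1+e_1\otimes e_0)+(\rho-1)\,e_1\otimes e_1,\\
\delta(e_1)&=(2-\rho)\,e_1\otimes e_1+(1-\rho)(e_0\otimes e_1+e_1\otimes e_0)-\rho\,e_0\otimes e_0 .
\end{align*}
The operator $T_P$ sees only double sites: it removes the pair $e_i,e_i$ from a double site $i$ and puts back $\delta(e_i)$.

\emph{Type $(2,1)$.} Let $C_i=x(e_0)\wedge x(e_1)\wedge y(e_i)$: site $i$ is double, the other site is in state $\mathsf x$. After the pair at site $0$ of $C_0$ has been removed, the factor $x(e_1)$ remains, so only terms that put an $x$ at site $0$ survive. Replacing $y(e_0)$ by $y(e_1)$ turns $C_0$ into $C_1$ without a sign. With the same computation for $C_1$,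
\[
T_PC_0=(1+\rho)C_0+\rho\,C_1,\qquad T_PC_1=(1-\rho)C_0+(2-\rho)C_1 .
\]
The matrix $\begin{pmatrix}1+\rho&1-\rho\\ \rho&2-\rho\end{pmatrix}$ has trace $3$ and determinant $2$ for every $\rho$, in accordance with Proposition~\ref{prop:indep}. When $|c_1|$ is much larger than $|c_0|$, $\rho$ is close to $0$ and the matrix is close to $\begin{pmatrix}1&1\\0&2\end{pmatrix}$: it becomes triangular, and site $i$ contributes $i+1$ when it is double. A double may move from site $1$ to site $0$, by changing places with the single, but not back.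

\emph{Type $(1,1)$.} Now $T_P=\delta\circ m_P$ on $W\otimes W$. It kills $e_0\otimes e_1$ and $e_1\otimes e_0$. Modulo their span, in the basis $e_0\otimes e_0,e_1\otimes e_1$, it is
\[
\begin{pmatrix}1+\rho&-\rho\\ \rho-1&2-\rho\end{pmatrix}\quad\text{with limit}\quad\begin{pmatrix}1&0\\-1&2\end{pmatrix}\quad\text{as }\rho\to0 .
\]
The eigenvalues are again $1$ and $2$, but this time the double moves \emph{upward}, from site $0$ to the empty site $1$. For larger $k$ both kinds of move can occur in the same block, and they must be made to point the same way. Only the product of the two off-diagonal entries is intrinsic: conjugating by a diagonal matrix, we may multiply the entry $\rho-1=\frac{c_1}{c_0-c_1}$ by $-\frac{c_0}{c_1}$ and the entry $-\rho$ by the inverse. The matrix becomes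
\[
\begin{pmatrix}1+\rho&-(1-\rho)\\ -\rho&2-\rho\end{pmatrix},
\]
and now the surviving move is downward. The general proof consists of these steps.

\section{The operator in the Lagrange basis}\label{sec:lagrange}

Let $P=\prod_{i=0}^k(t-c_i)$ with distinct nonzero $c_i\in\mathbb C$. The polynomials
\[
e_i=\frac{P(t)}{(t-c_i)P'(c_i)}=\prod_{q\ne i}\frac{t-c_q}{c_i-c_q}\qquad(0\le i\le k)
\]
have the values $e_i(c_i)=1$ and $e_i(c_j)=0$ for $j\ne i$. They form a basis of $W$, and $f=\sum_if(c_i)e_i$ for $f\in W$. At all roots of $P$ the polynomial $e_i^2$ takes the same values as $e_i$, and $e_ie_j$ with $i\ne j$ vanishes. As the roots are distinct,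
\begin{equation}\label{eq:idem}
m_P(e_i\otimes e_i)=e_i,\qquad m_P(e_i\otimes e_j)=0\quad(i\ne j).
\end{equation}

\begin{lemma}\label{lem:delta}
We have
\[
\delta(e_i)=\kappa_{ii}\,e_i\otimes e_i+\sum_{p\ne i}\kappa_{ip}\,e_p\otimes e_p+\sum_{q\ne i}\rho_{iq}\,(e_i\otimes e_q+e_q\otimes e_i),
\]
where, for $p,q\ne i$,
\[
\rho_{iq}=\frac{c_i}{c_i-c_q},\qquad
\kappa_{ii}=1+\sum_{q\ne i}\rho_{iq},\qquad
\kappa_{ip}=\frac{c_pP'(c_p)}{(c_p-c_i)P'(c_i)} .
\]
\end{lemma}

\begin{proof}
Identify $W\otimes W$ with the polynomials in $\xi,\eta$ of degree at most $k$ in each variable; then $F=\sum_{p,q}F(c_p,c_q)\,e_p\otimes e_q$ for every such $F$. We have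
\[
\delta(g)=\frac{\xi g(\xi)-\eta g(\eta)}{\xi-\eta},
\]
since for $g=t^s$ the right side is $\frac{\xi^{s+1}-\eta^{s+1}}{\xi-\eta}=\sum_{i+j=s}\xi^i\eta^j$. It remains to evaluate $\delta(e_i)$ at $(c_p,c_q)$.

Let $p\ne q$. The value is $\frac{c_pe_i(c_p)-c_qe_i(c_q)}{c_p-c_q}$. It is $\frac{c_i}{c_i-c_q}=\rho_{iq}$ if $p=i$, it is $\frac{-c_i}{c_p-c_i}=\rho_{ip}$ if $q=i$, and it is $0$ if neither is $i$.

Let $p=q$. The value is $(te_i)'(c_p)=e_i(c_p)+c_pe_i'(c_p)$. For $p=i$, the product formula for $e_i$ gives $e_i'(c_i)=\sum_{q\ne i}\frac1{c_i-c_q}$, hence $\kappa_{ii}$. For $p\ne i$, $P(t)/(t-c_i)$ vanishes at $c_p$ with derivative $P'(c_p)/(c_p-c_i)$, hence $\kappa_{ip}$.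
\end{proof}

From now on, through Section~\ref{sec:limit}, write $a_i^\dagger=a^\dagger(e_i)$, $a_i=a(e_i^*)$, and similarly $b_i^\dagger,b_i$. By \eqref{eq:Tbasis}, \eqref{eq:idem} and Lemma~\ref{lem:delta},
\begin{equation}\label{eq:TP}
T_P=\sum_i\Bigl[\kappa_{ii}a_i^\dagger b_i^\dagger+\sum_{p\ne i}\kappa_{ip}a_p^\dagger b_p^\dagger+\sum_{q\ne i}\rho_{iq}(a_i^\dagger b_q^\dagger+a_q^\dagger b_i^\dagger)\Bigr]b_ia_i .
\end{equation}
The vectors $\bigwedge_{u\in U}x(e_u)\wedge\bigwedge_{v\in V}y(e_v)$ (factors in increasing order) form a basis of $\Lambda^{a,b}$. Such a vector is the same thing as a configuration $C$ of type $(a,b)$: site $i$ contains $\mathsf x$ if and only if $i\in U$, and $\mathsf y$ if and only if $i\in V$. We use the same letter for both.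

The factor $b_ia_i$ kills $C$ unless $i$ is double; otherwise it empties site $i$, up to sign. A creation operator at a site kills the vector if that site already contains the letter to be created. Going through the terms of \eqref{eq:TP}, we find that $T_PC$ is a sum of the following contributions, over all double sites $i$ of $C$.
\begin{enumerate}
\item[(1)] \emph{Rest.} $C$ itself with coefficient $\kappa_{ii}$. Indeed $a_i$ anticommutes with $b_i$ and $b_i^\dagger$, so $a_i^\dagger b_i^\dagger b_ia_i=a_i^\dagger a_i\,b_i^\dagger b_i$, which is the projection onto the configurations with $i$ double.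
\item[(2)] \emph{Hop.} For each empty $p$: the double moves from $i$ to $p$ and $i$ becomes empty, with coefficient $\pm\kappa_{ip}$. If $p\ne i$ is not empty, $a_p^\dagger b_p^\dagger$ gives $0$.
\item[(3)] \emph{Exchange.} For each single $q$: the states of $i$ and $q$ are interchanged, with coefficient $\pm\rho_{iq}$. Indeed, if $q$ is in state $\mathsf x$, then $a_q^\dagger b_i^\dagger$ gives $0$, while $a_i^\dagger b_q^\dagger$ leaves $\mathsf x$ at $i$ and makes $q$ double. If $q$ is in state $\mathsf y$, then $a_i^\dagger b_q^\dagger$ gives $0$, while $a_q^\dagger b_i^\dagger$ leaves $\mathsf y$ at $i$ and makes $q$ double.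
\item[(4)] \emph{Split.} For each empty $q$: $i$ and $q$ become singles of opposite types, in either of the two ways, with coefficient $\pm\rho_{iq}$.
\end{enumerate}
If $q\ne i$ is double, both $\rho_{iq}$ terms give $0$. The signs come from reordering the factors of the wedge product and do not depend on the $c_i$.

Contributions (1)--(3) preserve $|D(C)|$ and contribution (4) lowers it by one. Therefore $T_P|_{\Lambda^{a,b}}$ is block triangular with respect to $|D|$, and
\begin{equation}\label{eq:blocks}
\det(\theta-T_P|_{\Lambda^{a,b}})=\prod_d\det(\theta-N_d),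
\end{equation}
where the diagonal block $N_d$ acts on configurations with $|D|=d$ and has entries given by (1)--(3). For a hop or exchange $C\to C'$ the sets $D(C)$ and $D(C')$ determine both sites involved, and $C$ determines whether it is a hop or an exchange. So each off-diagonal entry of $N_d$ is zero or a single coefficient $\pm\kappa_{ip}$ or $\pm\rho_{iq}$.

\section{Widely separated roots}\label{sec:limit}

We want a limit of the roots in which all moves have one direction. The coefficients $\rho_{iq}$ cooperate: if $|c_i|$ is much larger than $|c_q|$ then $\rho_{iq}$ is near $1$ and $\rho_{qi}$ near $0$. The hops do not: in Section~\ref{sec:small} they went the wrong way, and already for $k=2$ they can blow up (for $c_i=\varepsilon^{-i}$ one has $\kappa_{02}=\frac{c_2(c_2-c_1)}{(c_0-c_1)(c_0-c_2)}=\frac{\varepsilon^{-1}}{1-\varepsilon^2}$). The remedy is visible in the formula for $\kappa_{ip}$: apart from the harmless factor $\frac{c_i}{c_p-c_i}=-\rho_{ip}$, it is the quotient $\gamma_p/\gamma_i$, where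
\[
\gamma_i=c_iP'(c_i)\neq0 .
\]
A quotient of this kind can be removed by a diagonal change of basis. Here the roots must be nonzero as well as distinct.

\begin{lemma}\label{lem:rescale}
Put $\Gamma(C)=\prod_{i\text{ nonempty in }C}\gamma_i$ and let $\widetilde N_d$ be obtained from $N_d$ by multiplying the entry that takes $C$ to $C'$ by $\Gamma(C)/\Gamma(C')$. Then $\widetilde N_d$ has the same characteristic polynomial as $N_d$. Its diagonal entries are $\sum_{i\in D(C)}\kappa_{ii}$; its exchange entries are $\pm\rho_{iq}$; and its hop entries from $i$ to $p$ are $\pm\rho_{ip}$. The signs do not depend on the $c_i$.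
\end{lemma}

\begin{proof}
The modification is conjugation by the diagonal matrix with entries $\Gamma(C)$. It leaves diagonal entries unchanged. An exchange does not change the set of nonempty sites, so its coefficient stays $\pm\rho_{iq}$. A hop from $i$ to $p$ replaces $i$ by $p$ in the set of nonempty sites, so $\Gamma(C)/\Gamma(C')=\gamma_i/\gamma_p$ and the new coefficient is
\[
\pm\,\frac{c_pP'(c_p)}{(c_p-c_i)P'(c_i)}\cdot\frac{c_iP'(c_i)}{c_pP'(c_p)}=\pm\,\frac{c_i}{c_p-c_i}=\mp\,\rho_{ip}. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]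
Take $c_i=\varepsilon^{-i}$ with $0<\varepsilon<1$; these are distinct and nonzero. Then $\rho_{iq}=\frac1{1-c_q/c_i}=\frac{1}{1-\varepsilon^{i-q}}$, and as $\varepsilon\to0^+$
\[
\rho_{iq}\to1\ \ (q<i),\qquad \rho_{iq}\to0\ \ (q>i),\qquad \kappa_{ii}=1+\sum_{q\ne i}\rho_{iq}\to 1+i ,
\]
because exactly $i$ of the sites $q$ are smaller than $i$. So $\widetilde N_d$ converges entrywise to a matrix with diagonal entries $\sum_{i\in D(C)}(i+1)$, whose nonzero off-diagonal entries all belong to moves (hops or exchanges) of a double from a site $i$ to a site with a smaller number. Every such move strictly decreases $\sum_{i\in D(C)}i$. The limit matrix is therefore triangular in any ordering of the configurations compatible with this statistic, and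
\[
\lim_{\varepsilon\to0^+}\prod_d\det(\theta-\widetilde N_d)=\prod_{C\text{ of type }(a,b)}\Bigl(\theta-\sum_{i\in D(C)}(i+1)\Bigr).
\]
On the other hand, by Lemma~\ref{lem:rescale}, \eqref{eq:blocks} and Proposition~\ref{prop:indep}, for every $\varepsilon$
\[
\prod_d\det(\theta-\widetilde N_d)=\prod_d\det(\theta-N_d)=\det(\theta-T_P|_{\Lambda^{a,b}})=\det(\theta-T_k(a,b)),
\]
which does not depend on $\varepsilon$. This is \eqref{eq:char}, and hence the theorem.
\end{proof}

\section{Multiplicities, kernel and extreme eigenvalues}

\begin{theorem}\label{thm:mult}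
Let $0\le a,b\le k+1$, $d_-=\max(0,a+b-k-1)$ and $d_+=\min(a,b)$. Then
\[
\mu_k(a,b;r)=\sum_{d=d_-}^{d_+}\frac{(k+1-d)!}{(a-d)!\,(b-d)!\,(k+1-a-b+d)!}\;\#\Bigl\{S\subseteq\{1,\dots,k+1\}:|S|=d,\ \sum_{s\in S}s=r\Bigr\}.
\]
All eigenvalues of $T_k(a,b)$ are non-negative integers; the smallest is $\frac12d_-(d_-+1)$ and the largest is $\frac12d_+(2k+3-d_+)$. The matrix $T_k(a,b)$ is invertible if and only if $a+b>k+1$, and for $a+b\le k+1$ its kernel has dimension $\frac{(k+1)!}{a!\,b!\,(k+1-a-b)!}$.
\end{theorem}

\begin{proof}
In \eqref{eq:char}, group the configurations by $D$, and let $S=\{i+1:i\in D\}$ and $d=|D|$. The remaining $k+1-d$ sites carry $a-d$ states $\mathsf x$, $b-d$ states $\mathsf y$ and $k+1-a-b+d$ empty states. For $d\ge0$ these numbers are all non-negative exactly when $d_-\le d\le d_+$, and the number of arrangements is the multinomial coefficient in the formula.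

A sum of $d$ distinct elements of $\{1,\dots,k+1\}$ lies between $1+\dots+d=\frac12d(d+1)$ and $(k+1)+k+\dots+(k+2-d)=\frac12d(2k+3-d)$, and both values are attained. Passing from $d$ to $d+1$ increases these bounds by $d+1$ and $k+1-d$, so both are nondecreasing for $0\le d\le k+1$. This gives the extreme eigenvalues. The smallest is positive if and only if $d_->0$, that is, $a+b>k+1$. For $a+b\le k+1$ the eigenvalue $0$ comes exactly from $d=0$, and the $d=0$ coefficient is the stated dimension.
\end{proof}

\section{An isospectral family}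

The proof deformed only the product, but Lemma~\ref{lem:lower} allows more, including deformations of $\delta$.

\begin{theorem}\label{thm:iso}
Let $P$ be monic of degree $k+1$, let $\alpha,\beta\in\mathbb C$, and let
\[
\delta_{\alpha,\beta}(g)=\frac{(\alpha\xi+\beta)g(\xi)-(\alpha\eta+\beta)g(\eta)}{\xi-\eta}.
\]
Then $\mathcal T(\delta_{\alpha,\beta}\circ m_P)$ has on $\Lambda^{a,b}$ the characteristic polynomial
\[
\prod_{C\text{ of type }(a,b)}\Bigl(\theta-\alpha\sum_{i\in D(C)}(i+1)\Bigr).
\]
More generally, this holds for $\mathcal T(\Theta)$ whenever $\Theta-\alpha\Theta_{t^{k+1}}$ strictly lowers total degree on $W\otimes W$.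
\end{theorem}

\begin{proof}
For the general statement apply Lemma~\ref{lem:lower} with $\Theta_0=\alpha\Theta_{t^{k+1}}$. By Proposition~\ref{prop:same}, $\mathcal T(\Theta_0)$ has the matrix $\alpha T_k(a,b)$, whose characteristic polynomial is given by \eqref{eq:char}.

For the special case write $\delta_{\alpha,\beta}=\alpha\delta+\beta\delta'$ with $\delta'(g)=\frac{g(\xi)-g(\eta)}{\xi-\eta}$. Then
\[
\delta_{\alpha,\beta}\circ m_P-\alpha\,\delta\circ m_{t^{k+1}}=\alpha\,\delta\circ(m_P-m_{t^{k+1}})+\beta\,\delta'\circ m_P .
\]
The first term strictly lowers total degree, as in the proof of Proposition~\ref{prop:indep}. So does the second, because $m_P$ does not raise degree and $\delta'$ lowers it by $1$ (it sends $t^s$ to $\sum_{i+j=s-1}\xi^i\eta^j$, and $1$ to $0$).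
\end{proof}

\section{Which weighted operators have a product formula?}

In \eqref{eq:BA} all the summands $B_sA_s$ enter with the same coefficient. We now show that, apart from truncation, this is necessary for a product formula. Write $T_k$ for the operator $T_{t^{k+1}}$, which by Proposition~\ref{prop:same} has the matrix $T_k(a,b)$ on each $\Lambda^{a,b}$. For a real sequence $\tau=(\tau_s)_{s\ge0}$ put
\[
T_k^\tau=\sum_{s=0}^k\tau_sB_sA_s ,
\]
with $A_s,B_s$ as in \eqref{eq:BA}; here $a_i,b_i,a_i^\dagger,b_i^\dagger$ again refer to the monomial basis. The operator $T_k^\tau$ is symmetric and preserves weight, and $\tau\equiv1$ gives $T_k$. Its eigenvalues are real, so we allow real exponents of $\lambda$ in the generating function of eigenvalue multiplicities.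

\begin{theorem}\label{thm:converse}
The following are equivalent.
\begin{enumerate}
\item[(i)] For every $k\ge0$ there are real numbers $\nu_0,\dots,\nu_k$, depending on $k$, such that $\prod_{i=0}^k(1+x+y+\lambda^{\nu_i}xy)$ is the generating function of the eigenvalue multiplicities of $T_k^\tau$ on the spaces $\Lambda^{a,b}$.
\item[(ii)] $\tau$ is constant on an initial segment and zero afterwards: either $\tau\equiv c$, or there are $r\ge0$ and $c$ with $\tau_s=c$ for $s\le r$ and $\tau_s=0$ for $s>r$.
\end{enumerate}
\end{theorem}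

\begin{proof}
\emph{(ii) implies (i).} Fix $k$. If $\tau_0=\dots=\tau_k=c$, then $T_k^\tau=cT_k$ and Theorem~\ref{thm:main} gives (i) with $\nu_i=c(i+1)$. Otherwise $\tau_s=c$ for $s\le r$ and $\tau_s=0$ for $s>r$, with some $r<k$. Then $T_k^\tau=c\sum_{s\le r}B_sA_s$ involves only operators $a_i,b_i,a_i^\dagger,b_i^\dagger$ with $i\le r$. On a vector $\omega\wedge\zeta$, with $\omega$ in the exterior algebra on the $x_i,y_i$, $i\le r$, and $\zeta$ a wedge monomial in the $x_i,y_i$, $i>r$, these operators act on $\omega$ alone. So $T_k^\tau$ acts as $cT_r$ on $\omega$, and each of the $k-r$ indices $i>r$ contributes a factor $(1+x)(1+y)=1+x+y+\lambda^0xy$. Thus (i) holds, with exponents $c(i+1)$ for $i\le r$ and $0$ for $i>r$.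

\emph{(i) implies (ii).} The idea is to read off the exponents $\nu_i$ from two different types $(a,b)$ and compare.

In $\Lambda^{1,1}$ the vectors $\beta_s=B_s\cdot1=\sum_{i+j=s}x_i\wedge y_j$ $(0\le s\le k)$ are orthogonal with $\langle\beta_s,\beta_s\rangle=s+1$. Since $B_s=A_s^*$, we have $T_k^\tau\omega=\sum_s\tau_s\langle\beta_s,\omega\rangle\beta_s$ on $\Lambda^{1,1}$, with the inner product linear in the second argument. The eigenvalues are therefore $(s+1)\tau_s$ for $0\le s\le k$, together with $(k+1)^2-(k+1)=k(k+1)$ zeros. The coefficient of $xy$ in the product is $\sum_i\lambda^{\nu_i}+k(k+1)$. Hence $\{\nu_i\}_{0\le i\le k}=\{(s+1)\tau_s\}_{0\le s\le k}$ as multisets.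

In $\Lambda^{k+1,1}$ the basis vectors are given by $U=\{0,\dots,k\}$, $V=\{v\}$, and have distinct weights, so $T_k^\tau$ is diagonal, with entries
\[
\sigma_v^{(k)}=\sum_{u:\,u+v\le k}\tau_{u+v}=\sum_{s=v}^k\tau_s\qquad(0\le v\le k).
\]
The coefficient of $x^{k+1}y$ in the product is $\sum_i\lambda^{\nu_i}$. Hence, for every $k$,
\begin{equation}\label{eq:multisets}
\{\sigma_v^{(k)}\}_{0\le v\le k}=\{(s+1)\tau_s\}_{0\le s\le k}\quad\text{as multisets.}
\end{equation}

The sums of the two sides of \eqref{eq:multisets} agree for every $\tau$, so we compare sums of squares. The term $\tau_s\tau_t$ occurs in $(\sigma^{(k)}_v)^2$ exactly for $v\le\min(s,t)$, so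
\[
\sum_{v}(\sigma_v^{(k)})^2=\sum_{s,t\le k}(\min(s,t)+1)\tau_s\tau_t=\sum_{t\le k}\Bigl[(t+1)\tau_t^2+2\tau_t\sum_{s<t}(s+1)\tau_s\Bigr].
\]
Equating this with $\sum_{t\le k}(t+1)^2\tau_t^2$ gives
\[
\sum_{t\le k}\Bigl[t(t+1)\tau_t^2-2\tau_t\sum_{s<t}(s+1)\tau_s\Bigr]=0\qquad\text{for every }k .
\]
Subtracting consecutive equations, each bracket vanishes. So for $t\ge1$ either $\tau_t=0$ or
\begin{equation}\label{eq:rec}
\tau_t=\frac{2}{t(t+1)}\sum_{s<t}(s+1)\tau_s .
\end{equation}
If $\tau_0=0$, induction on $t$ gives $\tau\equiv0$. Otherwise, \eqref{eq:multisets} and \eqref{eq:rec} being homogeneous, we may scale so that $\tau_0=1$. If $\tau\equiv1$ we are done; otherwise let $r\ge0$ be maximal with $\tau_0=\dots=\tau_r=1$.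

If $\tau_{r+1}\ne0$, then \eqref{eq:rec} gives $\tau_{r+1}=\frac2{(r+1)(r+2)}\cdot\frac{(r+1)(r+2)}2=1$, contrary to the choice of $r$. So $\tau_{r+1}=0$. Suppose that $\tau_t\ne0$ for some later $t$, and take the least such $t\ge r+2$. By \eqref{eq:rec},
\[
\tau_t=\frac{(r+1)(r+2)}{t(t+1)}>0 .
\]
Apply \eqref{eq:multisets} with $k=t$. As $\tau_0,\dots,\tau_t$ are all non-negative, every $\sigma_v^{(t)}$ is at least $\tau_t>0$; but the right side contains $(r+2)\tau_{r+1}=0$. This contradiction shows $\tau_s=0$ for all $s>r$, which is (ii).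
\end{proof}

\begin{remark}
The sums of squares alone do not suffice: the last step, which excludes a gap in the support of $\tau$, uses the full equality of multisets. For instance, $\tau=(1,0,\frac13,0,0,\dots)$ satisfies \eqref{eq:rec} at $t=2$ and has $\tau_t=0$ for all other $t\ge1$, so the sums of squares agree for every $k$. But for $k=2$ the two sides of \eqref{eq:multisets} are $\{\frac43,\frac13,\frac13\}$ and $\{1,0,1\}$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{SRCM}
``Some Remarkable Combinatorial Matrices'',
\url{http://deepblue.lib.umich.edu/bitstream/handle/2027.42/30178/0000563.pdf?sequence=1}.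
\end{thebibliography}

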